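# The adaptivity gap of Stochastic Packing in dimension $d$: linear growth, and how it depends on the smallest nonzero size

## Instances, policies, and the adaptivity gap

**Definition 1 (instance and process).** An instance of Stochastic Packing in dimension $d$ is a finite set of items $i=1,\dots,n$. Item $i$ has a deterministic value $v_i\ge 0$ and a random size vector $\vec S(i)\in\mathbb R_+^d$. The size vectors of different items are mutually independent, with known distributions. The capacity is $\vec b=(1,\dots,1)$. Items are inserted one at a time, each at most once. The realized size of an item is revealed only after it has been inserted, and an inserted item cannot be removed. If after an insertion the total size exceeds $1$ in some component, the process ends and the overflowing item contributes no value. The value obtained is the total value of the items inserted before the overflow, or of all inserted items if there is no overflow. Stopping voluntarily is allowed.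

*Example 1.* Let $d=3$, with components named $a_0,a_1,c$, and fix $\varepsilon\in(0,1]$. There are three items of value $1$. The item $X$ tosses a fair coin $r\in\{0,1\}$ and has size $1$ in component $a_r$, and $0$ elsewhere. The item $Y_0$ has size $\varepsilon$ in $a_1$ and $1$ in $c$. The item $Y_1$ has size $\varepsilon$ in $a_0$ and $1$ in $c$. Think of $X$ as a question and of $Y_0,Y_1$ as its two possible answers: $X$ and $Y_s$ can be packed together exactly when $r=s$, because for $r=1-s$ the component $a_{1-s}$ receives $1+\varepsilon>1$.

**Definition 2 (fitting).** A set of items *fits* if its total size is at most $1$ in every component. Since sizes are nonnegative, every subset of a fitting set fits.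

*Example 2.* In Example 1, $\{X,Y_0\}$ fits with probability $\tfrac12$, and $\{Y_0,Y_1\}$ never fits, because component $c$ receives $2$.

**Definition 3 (policies).** An *adaptive* policy may choose the next item based on the realized sizes of the items inserted so far. A *non-adaptive* policy fixes in advance the order in which items are inserted. $ADAPT$ and $NONADAPT$ are the maximum expected values over adaptive and over non-adaptive policies.

Overflow does not destroy value already earned and values are nonnegative, so stopping early never helps a non-adaptive policy. In the order $i_1,i_2,\dots$ the $k$-th item pays exactly when $\{i_1,\dots,i_k\}$ fits. For unit values the expected value of this order is therefore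
$$\sum_{k\ge 1}\Pr[\{i_1,\dots,i_k\}\text{ fits}].\tag{1}$$
A random choice of order, made independently of the sizes, does not help either: its expected value is a convex combination of values of fixed orders, hence at most $NONADAPT$.

*Example 3.* In Example 1, the adaptive policy "insert $X$, see $r$, insert $Y_r$" always packs two items. Three items never fit, so $ADAPT=2$. For a fixed order, formula (1) reads $1+\Pr[\text{first two fit}]+0$. The middle term is $\tfrac12$ if $X$ is among the first two items and $0$ otherwise. So $NONADAPT=\tfrac32$.

**Definition 4 (adaptivity gap).** $g(d)$ is the supremum of $ADAPT/NONADAPT$ over all instances in dimension $d$ with $NONADAPT>0$.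

*Example 4.* Example 3 gives $g(3)\ge\tfrac43$. Always $g(d)\ge 1$: take one item of value $1$ and size $\vec 0$.

**Definition 5 (granularity).** For $\delta\in(0,1]$, $g_\delta(d)$ is the same supremum restricted to instances in which every coordinate of every size vector lies in $\{0\}\cup[\delta,\infty)$ almost surely.

*Example 5.* The instance of Example 1 is allowed in $g_\delta(3)$ exactly when $\delta\le\varepsilon$. With $\varepsilon=1$ it shows $g_1(3)\ge\frac43$. The case $\delta=1$ is essentially set packing. Clearly $g_\delta(d)\le g(d)$, and $g_\delta(d)$ is nonincreasing in $\delta$, since a larger $\delta$ allows fewer instances.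

We use a few textbook facts. Markov's inequality: $\Pr[Y\ge a]\le E[Y]/a$ for $Y\ge0$, $a>0$. The inequality $1+x\le e^x$. Cauchy–Schwarz in the form $\sum_{b=1}^N y_b^2\ge\frac1N\bigl(\sum_b y_b\bigr)^2$.

## Linear in $d$, or $o(d)$?

Two facts are our starting point, and we take them as given. The source of the problem is "Probabilistic Methods in Combinatorial and Stochastic Optimization" (http://theory.stanford.edu/~jvondrak/data/MIT_thesis.pdf).

1. *Fact (i).* A randomized greedy non-adaptive policy shows $ADAPT\le\frac{32d}{7}\,NONADAPT$ for every instance in dimension $d$. Hence $g(d)\le\frac{32}7d=O(d)$.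
2. *Fact (ii).* In the setting where each of $d$ item types comes in an unlimited supply of independent identical copies, there is an instance with $ADAPT\ge\frac{\sqrt d}{2}NONADAPT$. Item type $i$ has size $\mathrm{Be}(p)\,\vec e_i$ for a suitable $p>0$, with unit value and unit capacity.

So the truth lies between order $\sqrt d$ and order $d$. The problem asks which of two mutually exclusive alternatives holds:

* (a) there is an absolute constant $c>0$ such that for infinitely many $d$ some instance in dimension $d$ has $ADAPT\ge c\,d\,NONADAPT$;
* (b) $g(d)/d\to0$ as $d\to\infty$.

The answer is (a).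

**Theorem 1.** For every $d\ge1$, $g(d)\ge d/4$. For $d\ge2$ this is witnessed by an instance with $NONADAPT<2$ and $ADAPT\ge\lfloor(d+1)/2\rfloor$, with unit values and all sizes in $\{0,\frac2d,1\}$.

With fact (i), $\frac d4\le g(d)\le\frac{32}7d$ for all $d$, so $g(d)=\Theta(d)$. Alternative (a) holds with $c=\frac14$, for every $d$, and (b) fails. A second theorem, stated after the proof of this one, determines the gap up to constants for each granularity $\delta$.

## Strings that remember coins

Example 1 has one question and one answer. To get a large gap we want a chain of $L$ insertions in which each item answers *all* previous questions and asks a new one. Must it answer all of them? Suppose instead that a level-$t$ item answers only the question of level $t-1$: for $1\le t\le L-1$ there are two items, labeled by a bit $b$, with size $1$ in component $(t-1,1-b)$, plus size $1$ in $(t,r)$ for its own fair bit $r$ (in a single top component if $t=L-1$), and one level-0 item with only the coin part. Inserting one item from each of the levels $0,2,4,\dots$ is then always safe: a level-$t$ item only touches components with first index $t-1$ and $t$, so these items use disjoint components.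 This order earns $\lceil L/2\rceil$. The adaptive chain earns $L$, so comparing the two certifies a ratio of at most $2$. Items must remember the whole past.

So fix $L\ge1$ and let the item types be the bit strings $s=(s_0,\dots,s_{t-1})\in\{0,1\}^t$ with $0\le t\le L-1$. The *level* of $s$ is its length $t$. Each item of level $t<L-1$ carries its own uniform random bit $r$, independent across items. We want sizes such that two items cannot fit together in the following three situations:

* (R1) both have level $L-1$;
* (R2) both have the same level $t<L-1$ and their bits are equal;
* (R3) one has level $t$ and bit $r$, the other has a type $s'$ of level greater than $t$, and $r\ne s'_t$.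

Here is why these rules suffice against every non-adaptive order.

**Lemma 1.** Suppose the sizes obey (R1)–(R3). Take any $a\ge1$ distinct items, of arbitrary (possibly equal) types. The probability that they fit is at most $2^{-(a-1)}$.

*Proof.* The aim is to find $a-1$ events, each necessary for fitting, that are revealed one at a time with conditional probability $\frac12$.

Order the items so that their levels satisfy $t_1\le\dots\le t_a$. Let $s^{(i)}$ be their types and $r_i$ their bits (defined when $t_i<L-1$).

If $t_i=L-1$ for some $i<a$, then also $t_{i+1}=L-1$, and by (R1) the items never fit. The bound holds.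

Otherwise $t_i<L-1$ for all $i<a$. For $i<a$ define
$$E_i=\begin{cases}\{r_i=s^{(i+1)}_{t_i}\}&\text{if }t_{i+1}>t_i,\\[2pt] \{r_i\ne r_{i+1}\}&\text{if }t_{i+1}=t_i.\end{cases}$$
In the second case $t_{i+1}=t_i<L-1$, so $r_{i+1}$ is defined. If $E_i$ fails, items $i$ and $i+1$ do not fit together, by (R3) in the first case and by (R2) in the second. So fitting implies $\bigcap_{i<a}E_i$.

In both cases $E_i$ says that $r_i$ equals a value determined by the types and $r_{i+1}$. Condition on all bits with index larger than $i$. The bit $r_i$ is still uniform, so $E_i$ has conditional probability $\frac12$, while $E_{i+1},\dots,E_{a-1}$ are determined by the bits with index larger than $i$. Multiplying over $i=a-1,a-2,\dots,1$ gives $\Pr[\bigcap_{i<a}E_i]=2^{-(a-1)}$. $\square$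

By (1), for unit values and any order the expected value is then at most $\sum_{k}2^{-(k-1)}$, a finite sum, which is less than $2$. What remains is to realize (R1)–(R3) in few dimensions, while the adaptive chain that always follows the observed bits still fits.

## Realizing the rules with sizes $0$ and $1$

The direct attempt imitates Example 1 with $\varepsilon=1$. Use components $(t,0),(t,1)$ for $0\le t\le L-2$ and one top component. An item of type $s$ and level $t$ gets size $1$ in $(u,1-s_u)$ for each $u<t$, and size $1$ in $(t,r)$, or in the top component if $t=L-1$. The rules hold, since every forbidden pair puts $2$ in some component, and there are only $2L-1$ components. But now the adaptive chain overflows. If the observed bits are $r_0,r_1,\dots$, every later item of the chain puts $1$ into $(0,1-r_0)$. There are $L-1$ later items, so for $L\ge3$ the chain overflows at its third item. The components that punish wrong answers are filled up by right answers.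

The natural repair is to give each pair of levels its own components. Use $(u,b,t)$ for $0\le u<t\le L-1$ and $b\in\{0,1\}$, plus one top component: $d=L(L-1)+1$ in total. A level-$t$ item of type $s$ with bit $r$ has size $1$ in $(u,1-s_u,t)$ for each $u<t$, and in $(t,r,t')$ for all $t'>t$ (if $t=L-1$, in the top component instead). The rules hold: for (R1) the top component receives $2$; for (R2) two level-$t$ items with equal bit $r$ both put $1$ in $(t,r,L-1)$; for (R3) the first item puts $1$ in $(t,r,t')$, where $t'$ is the level of $s'$, and $r=1-s'_t$ means that the second item does too. The adaptive chain fits: the component $(u,r_u,t)$ receives $1$ only from level $u$, and $(u,1-r_u,t)$ receives $1$ only from level $t$. With one item of each type and unit values, $ADAPT\ge L$ and $NONADAPT<2$. Since $d\le L^2$, the ratio exceeds $\frac L2\ge\frac{\sqrt d}2$.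

So we are back at order $\sqrt d$: the $\binom L2$ pairs of levels consumed quadratically many components. Theorem 2 below with $\delta=1$ shows that no instance with sizes in $\{0\}\cup[1,\infty)$ does better than order $\sqrt d$. To get further, small nonzero sizes are needed.

## Sharing a component with size $\varepsilon$: proof of Theorem 1

For a clash the total need not be $2$. It only has to exceed $1$, and $1+\varepsilon$ does. So let coins have size $1$ and answers have a small size $\varepsilon$. Then $L-1$ right answers can share one component, and yet a single wrong answer overflows next to a coin.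

**Definition 6 (block).** Let $L\ge1$ and $0<\varepsilon\le1$ with $(L-1)\varepsilon\le1$. A *block* has $2L-1$ components: $(t,0),(t,1)$ for $0\le t\le L-2$, and one top component $(L-1)$. The item types are the bit strings $s\in\{0,1\}^t$, $0\le t\le L-1$. An item of type $s=(s_0,\dots,s_{t-1})$ has

* size $\varepsilon$ in component $(u,1-s_u)$ for each $u<t$;
* if $t<L-1$: size $1$ in $(t,r)$, where $r$ is a uniform random bit, independent for each item;
* if $t=L-1$: size $1$ in the top component;
* size $0$ in all other components.

*Example 6.* For $L=2$ this is Example 1. For $L=3$ there are $5$ components, and the type $01$ has size $\varepsilon$ in $(0,1)$, size $\varepsilon$ in $(1,0)$ and size $1$ on top. The order $\emptyset,0,00,\dots$ has first three terms $1,\frac12,\frac14$ in (1): the first two items fit exactly when the coin of $\emptyset$ is $0$, and the third fits with them exactly when in addition the coin of item $0$ is $0$. (Here the fitting pairs are safe because component $(0,1)$ then holds $2\varepsilon\le1$.)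

**Step 1. A block obeys the rules.** This makes Lemma 1 available.

* (R1) Two items of level $L-1$ put $2$ in the top component.
* (R2) Two items of level $t<L-1$ with equal bit $r$ put $2$ in $(t,r)$.
* (R3) A level-$t$ item with bit $r$ puts $1$ in $(t,r)$. An item of type $s'$ of higher level with $s'_t\ne r$ puts $\varepsilon$ in $(t,1-s'_t)=(t,r)$. The total is at least $1+\varepsilon>1$.

So any $a\ge1$ items of the same block fit with probability at most $2^{-(a-1)}$, also when several items have the same type.

**Step 2. The adaptive chain fits.** Consider items of types $\emptyset,(r_0),(r_0,r_1),\dots,(r_0,\dots,r_{L-2})$, where $r_t$ is the bit of the level-$t$ item. Components with first index $t$ are touched only by items of level at least $t$. Component $(t,r_t)$ receives exactly $1$, from the level-$t$ item only, because the items of higher level use $(t,1-r_t)$. Component $(t,1-r_t)$ receives $\varepsilon$ from each of the $L-1-t$ higher levels, in total at most $(L-1)\varepsilon\le1$. The top component receives $1$. So there is no overflow.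

**Step 3. Choice of parameters.** For $d=1$ the claim follows from $g(1)\ge1$. Let $d\ge2$ and set
$$L=\Bigl\lfloor\frac{d+1}2\Bigr\rfloor,\qquad \varepsilon=\frac2d\le1 .$$
Then $(L-1)\varepsilon\le\frac{d-1}2\cdot\frac2d<1$ and $2L-1\le d$. Take one block with one item of each type, so $2^L-1$ items, all of value $1$. If $d>2L-1$, the one extra component is unused. All sizes lie in $\{0,\frac2d,1\}$.

**Step 4. Comparing the two values.** The adaptive policy starts with the item of the empty type. After inserting the item of type $s$ at level $t<L-1$ and observing its bit $r_t$, it inserts the item of type $(s,r_t)$. It inserts exactly the chain of Step 2, so it never overflows and $ADAPT\ge L$. By (1) and Step 1, every order has expected value at most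
$$\sum_{k=1}^{2^L-1}2^{-(k-1)}<2,$$
so $NONADAPT<2$. It is positive, since every single item fits. Finally $L\ge\frac d2$, so
$$\frac{ADAPT}{NONADAPT}>\frac L2\ge\frac d4.\qquad\blacksquare$$

## The gap at granularity $\delta$

The smallest nonzero size in this instance is $\frac2d$, while sizes $0$ and $1$ gave us only $\sqrt d$. The following theorem says what happens in between.

**Theorem 2.** For all $d\ge1$ and $\delta\in(0,1]$,
$$\tfrac1{112}\min\{d,\sqrt{d/\delta}\}\ \le\ g_\delta(d)\ \le\ 84\,\min\{d,\sqrt{d/\delta}\}.$$

So, up to absolute constants, the gap moves from $\Theta(\sqrt d)$ at $\delta=\Theta(1)$ to $\Theta(d)$ at $\delta\le O(1/d)$. In particular, for $\delta=\delta(d)$, a gap linear in $d$ is possible if and only if $\delta=O(1/d)$. Indeed, if $g_\delta(d)\ge cd$ then $84\sqrt{d/\delta}\ge cd$, so $\delta\le(84/c)^2/d$. Conversely, if $\delta\le C/d$ with $C\ge 1$, then $\sqrt{d/\delta}\ge d/\sqrt C$ and $g_\delta(d)\ge\frac{d}{112\sqrt C}$. No sharpness of the constants is claimed.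

## Upper bound: a linear relaxation and pairs of items

By fact (i), $g_\delta(d)\le g(d)\le\frac{32}7d\le84d$. It remains to prove, for every instance with granularity $\delta$,
$$ADAPT\le84\sqrt{d/\delta}\;NONADAPT.\tag{2}$$

**Notation.** For an item $i$ let
$$\mu_j(i)=E[\min(S_j(i),1)],\quad M(i)=\sum_j\mu_j(i),\quad \rho_i=\Pr[\vec S(i)\le\vec1],\quad w_i=v_i\rho_i .$$
Inserting $i$ first earns at least $w_i$ in expectation, so
$$w_i\le NONADAPT.\tag{3}$$

**Step 1. Linear constraints satisfied by every adaptive policy.** The purpose is to replace a policy, which is a complicated object, by the numbers $x_i$. Fix an adaptive policy. Let $A$ be the random set of items it attempts, including an overflowing one, and let $x_i=\Pr[i\in A]$. The event $\{i\in A\}$ is independent of $\vec S(i)$: up to the moment just before it inserts $i$, the policy has seen only sizes of other items, so whether that moment comes is determined by the sizes of the other items (and internal randomness of the policy, if any). Three bounds follow.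

* An item that pays is attempted and has $\vec S(i)\le\vec1$. So the expected value is at most
$$\sum_iv_i\Pr[i\in A,\ \vec S(i)\le\vec1]=\sum_iw_ix_i.\tag{4}$$
* For each $j$, $\sum_{i\in A}\min(S_j(i),1)\le2$: all attempted items but the last fit together, so they contribute at most $1$ in total, and the last contributes at most $1$. Taking expectations and using independence,
$$\sum_ix_i\mu_j(i)\le2\quad\text{for each }j,\qquad\text{hence}\qquad\sum_ix_iM(i)\le2d.\tag{5}$$
* An attempted item with $\vec S(i)\not\le\vec1$ ends the process, so there is at most one, and
$$\sum_ix_i(1-\rho_i)\le1.\tag{6}$$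

**Step 2. What sampling gives at first sight.** This step locates the difficulty. Include each item independently with probability $\lambda x_i$ in a set $R$ and insert $R$. By (5) and Markov, component $j$ of $\sum_{i\in R}\min(\vec S(i),\vec 1)$ exceeds $1$ with probability at most $2\lambda$. A union bound over $d$ components gives $2d\lambda$, which forces $\lambda$ of order $1/d$ and loses a factor of order $d$. The loss comes from a first-moment bound in each component. But if no single item is too large by itself, an overflow needs *two* items that are nonzero in the same component. The bound for two sampled items is quadratic in $\lambda$, and since $\Pr[S_j>0]\le\mu_j/\delta$ it will be of order $\lambda^2/\delta$ per component, so we can afford $\lambda$ of order $\sqrt{\delta/d}$. One term stays linear in $\lambda$: pairs consisting of a given item $i$ and one sampled item, of order $\lambda M(i)/\delta$. It is harmless if $M(i)\le\sqrt{d\delta}$, and by (5) there are few items with larger $M(i)$. This dictates the classes.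

Set $\tau=\sqrt{d\delta}$ and split the items into three classes:

1. $\rho_i<\frac12$;
2. $\rho_i\ge\frac12$ and $M(i)\ge\tau$;
3. $\rho_i\ge\frac12$ and $M(i)<\tau$. Call this class $Z$.

**Step 3. Classes 1 and 2.** Here single items are good enough. In class 1, $1-\rho_i>\frac12$, so (6) gives $\sum x_i\le2$ over the class, and by (3) $\sum w_ix_i\le2\,NONADAPT$. In class 2, (5) gives $\tau\sum x_i\le2d$, so $\sum x_i\le2d/\tau=2\sqrt{d/\delta}$, and by (3) $\sum w_ix_i\le2\sqrt{d/\delta}\,NONADAPT$.

**Step 4. Sampling from class 3.** We define the non-adaptive policy and the failure event. Let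
$$\lambda=\frac1{40}\sqrt{\delta/d}\le\frac1{40}.$$
Let $R\subseteq Z$ contain each $i\in Z$ independently with probability $\lambda x_i$, independently of all sizes. Insert the items of $R$ in any order chosen in advance, say by index. Fix $i\in Z$ and put $R'=R\setminus\{i\}$. The set $R'$ is independent of $\vec S(i)$ and of whether $i\in R$. We bound the probability of the bad event that $\vec S(i)\le\vec1$ but $R'\cup\{i\}$ does not fit. By Markov applied to $\min(S_j,1)$, and since $S_j>0$ means $S_j\ge\delta$ almost surely, where $\delta\le 1$,
$$\Pr[S_j\ge\tfrac12]\le2\mu_j,\qquad\Pr[S_j>0]\le\mu_j/\delta.\tag{7}$$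

**Step 5. Five events and their probabilities.** Each isolates one way to overflow. Sums over $i',i''$ are over items of $Z\setminus\{i\}$. Memberships in $R'$ and sizes are independent across different items.

* $B_0$: some $i'\in R'$ has $\vec S(i')\not\le\vec1$. By (6), $\Pr[B_0]\le\sum_{i'}\lambda x_{i'}(1-\rho_{i'})\le\lambda$.
* $B_1$: for some $j$ there are distinct $i',i''\in R'$ with $S_j(i')\ge\frac12$ and $S_j(i'')>0$. By (7) and (5),
$$\Pr[B_1]\le\sum_j\Bigl(\sum_{i'}\lambda x_{i'}\,2\mu_j(i')\Bigr)\Bigl(\sum_{i''}\lambda x_{i''}\,\frac{\mu_j(i'')}\delta\Bigr)\le\sum_j(4\lambda)\Bigl(\frac{2\lambda}\delta\Bigr)=\frac{8d\lambda^2}\delta .$$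
* $B_2$: for some $j$, all $S_j(i')<\frac12$ for $i'\in R'$, but $T=\sum_{i'\in R'}S_j(i')>1$. Let $\tilde S_j=S_j\mathbf 1[S_j<\frac12]$. When this happens for $j$, $T=\sum_{i'\in R'}\tilde S_j(i')$ and $\tilde S_j(i')^2\le\frac12\tilde S_j(i')$. So, summing over ordered pairs,
$$\sum_{i'\ne i''\in R'}\tilde S_j(i')\tilde S_j(i'')=T^2-\sum_{i'\in R'}\tilde S_j(i')^2\ge T^2-\frac T2=T\Bigl(T-\frac12\Bigr)>\frac12 .$$
Since $\tilde S_j\le\min(S_j,1)$, the expectation of the left side is at most $\bigl(\sum_{i'}\lambda x_{i'}\mu_j(i')\bigr)^2\le(2\lambda)^2$. By Markov this happens for $j$ with probability at most $8\lambda^2$. So $\Pr[B_2]\le8d\lambda^2\le8d\lambda^2/\delta$.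
* $B_3$: for some $j$, $S_j(i)\ge\frac12$ and $S_j(i')>0$ for some $i'\in R'$. By (7), (5) and independence of $\vec S(i)$ from the rest,
$$\Pr[B_3]\le\sum_j2\mu_j(i)\cdot\frac{2\lambda}\delta=\frac{4\lambda M(i)}\delta .$$
* $B_4$: for some $j$, $S_j(i)>0$ and $\sum_{i'\in R'}\min(S_j(i'),1)>\frac12$. The sum has expectation at most $2\lambda$, so by Markov it exceeds $\frac12$ with probability at most $4\lambda$. By (7) and independence,
$$\Pr[B_4]\le\sum_j\frac{\mu_j(i)}\delta\cdot4\lambda=\frac{4\lambda M(i)}\delta .$$

**Step 6. The events cover the bad event.** We may discard a null set and assume that all sizes lie in $\{0\}\cup[\delta,\infty)$. Suppose $\vec S(i)\le\vec1$, $B_0$ fails, and $R'\cup\{i\}$ overflows in component $j$.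

* Suppose the $R'$-total in component $j$ exceeds $1$. If some $i'\in R'$ has $S_j(i')\ge\frac12$, then since $B_0$ fails $S_j(i')\le1$, so another item of $R'$ is nonzero in $j$, and $B_1$ holds. If there is no such $i'$, then $B_2$ holds.
* Suppose the $R'$-total in component $j$ is at most $1$. Then $S_j(i)>0$. If $S_j(i)\ge\frac12$, then since $S_j(i)\le1$ some item of $R'$ is nonzero in $j$, and $B_3$ holds. If $S_j(i)<\frac12$, the $R'$-total exceeds $\frac12$. As $B_0$ fails, $\min(S_j(i'),1)=S_j(i')$ for all $i'\in R'$, so $B_4$ holds.

**Step 7. Adding up.** We now see that the choice of $\lambda$ and $\tau$ makes the bad event unlikely. Since $M(i)<\tau$, $\frac{d\lambda^2}\delta=\frac1{1600}$ and $\frac{\lambda\tau}\delta=\frac1{40}$, the bad event has probability at most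
$$\lambda+\frac{16d\lambda^2}\delta+\frac{8\lambda\tau}\delta\le\frac1{40}+\frac{16}{1600}+\frac8{40}=0.235<\frac14 .$$
So $R'\cup\{i\}$ fits with probability at least $\rho_i-\frac14$, and this event is independent of $\{i\in R\}$. If $R$ fits, every item of $R$ pays, and if $i\in R$ then $R=R'\cup\{i\}$. The policy is a random choice among non-adaptive orders, so
$$NONADAPT\ge\sum_{i\in Z}v_i\Pr[i\in R,\ R'\cup\{i\}\text{ fits}]\ge\sum_{i\in Z}\lambda x_iv_i\Bigl(\rho_i-\frac14\Bigr)\ge\frac\lambda2\sum_{i\in Z}w_ix_i,$$
where the last inequality uses $\rho_i-\frac14\ge\frac{\rho_i}2$ for $\rho_i\ge\frac12$. Hence class 3 contributes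
$$\sum_{i\in Z}w_ix_i\le\frac2\lambda NONADAPT=80\sqrt{d/\delta}\,NONADAPT .$$
By (4), adding the three classes and using $\sqrt{d/\delta}\ge1$, every adaptive policy has expected value at most
$$\bigl(2+2\sqrt{d/\delta}+80\sqrt{d/\delta}\bigr)NONADAPT\le84\sqrt{d/\delta}\,NONADAPT,$$
which is (2). $\square$

## Lower bound: many blocks with mostly inactive copies

**Step 1. Very small $\delta$.** Here Theorem 1 already suffices. Let $\delta\le\frac2d$. If $d\ge2$, then $\frac2d\le1$ and the instance of Theorem 1 has sizes in $\{0,\frac2d,1\}$, so by monotonicity
$$g_\delta(d)\ge g_{2/d}(d)\ge\frac d4\ge\frac1{112}\min\{d,\sqrt{d/\delta}\}.$$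
If $d=1$, every $\delta\in(0,1]$ is in this case, and $g_\delta(1)\ge1\ge\frac1{112}$ suffices.

From now on $\frac2d<\delta\le1$. In a block with $\varepsilon=\delta$, the chain can have only about $\frac1\delta$ levels. This leaves room for about $N\approx d\delta/2$ disjoint blocks. Using them as they are does not help: taking the empty type from each block always fits, so $NONADAPT\ge N$, while the adaptive chains in the blocks earn $NL$. This comparison certifies at most $L\approx1/\delta$, where we want $\sqrt{d/\delta}$, which is of order $L\sqrt N$. The missing factor $\sqrt N$ comes from making items inactive most of the time. An adaptive policy inserts copies of an item until it sees an active one. A non-adaptive policy does not see where the active items are, and heuristically it is likely to fail once about $\sqrt N$ items are active: about $m^2/N$ pairs among $m$ active items spread over $N$ blocks share a block, up to a constant, and by Lemma 1 each such pair clashes with probability at least $\frac12$.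

**Step 2. Parameters.** We fix them and record the inequalities needed. Let
$$L=\lfloor1/\delta\rfloor,\quad N=\Bigl\lfloor\frac d{2L-1}\Bigr\rfloor,\quad M=\lceil\sqrt N\,\rceil,\quad p=\frac1{28M},\quad k_0=\frac{7M}p=196M^2\in\mathbb N .$$
For $x\ge1$ we have $\lfloor x\rfloor\ge\frac x2$ (for $x\ge2$ because $\lfloor x\rfloor>x-1\ge\frac x2$, and for $1\le x<2$ because $\lfloor x\rfloor=1$). Hence $L\ge\frac1{2\delta}$ and $L\ge1$. Also $(L-1)\delta\le1$ and $2L-1\le\frac2\delta-1<d$. So $N\ge1$, and
$$N\ge\frac d{2(2L-1)}\ge\frac{d\delta}4 .$$
Since $\sqrt N\ge1$, $M\le2\sqrt N$.

**Step 3. The instance.** Take $N$ blocks as in Definition 6 with $\varepsilon=\delta$, on disjoint sets of components. This uses $N(2L-1)\le d$ components. Each type in each block has $K$ independent copies, each of value $1$. Each copy is independently *active* with probability $p$. An active copy has size distributed as in Definition 6, and an inactive copy has size $\vec0$. All nonzero sizes are $\delta$ or $1$, so the granularity is $\delta$. For $\delta=1$ we get $L=1$, each block is a single component, and the sizes are $\mathrm{Be}(p)\vec e_i$ as in fact (ii), here with finitely many copies.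

**Step 4. The adaptive value.** The policy processes the blocks one after another. In a block it starts at the empty type. At type $s$ of level $t$ it inserts copies of $s$ until one is active or the $K$ copies are exhausted. For $t<L-1$ it lets $r_t$ be the bit of the active copy, or $r_t=0$ if there was none, and moves to type $(s,r_t)$.

In each block and level at most one inserted item is active. As in the adaptive chain of Theorem 1, active items of level above $t$ use $(t,1-r_t)$, which receives at most $(L-1)\delta\le1$. Component $(t,r_t)$ receives at most $1$, and so does the top component. So there is no overflow and every inserted item pays. For each of the $NL$ pairs (block, level), the number of inserted copies exceeds $k$ exactly when the first $k$ copies are inactive, for $0\le k<K$. Its expectation is $\sum_{k=0}^{K-1}(1-p)^k$, so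
$$ADAPT\ge NL\,\frac{1-(1-p)^K}p .\tag{8}$$

**Step 5. Any $k_0$ items fit with probability at most $\frac12$.** This is the core of the bound on $NONADAPT$. Let $n_b$ of the $k_0$ items be in block $b$ and let $y_b=pn_b$, so $\sum_by_b=pk_0=7M$.

*One block.* Let $A\sim\mathrm{Bin}(n_b,p)$ be the number of active items among those in block $b$. Conditionally on which items are active, Lemma 1 applies to the active ones. So the items of block $b$ fit with conditional probability at most $2^{1-A}$ if $A\ge1$, and at most $1$ if $A=0$. Hence they fit with probability at most
$$h_b:=E[2^{1-A}]-\Pr[A=0]=2\Bigl(1-\frac p2\Bigr)^{n_b}-(1-p)^{n_b}.$$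
Here subtracting $\Pr[A=0]$ turns the value $2$ at $A=0$ into $1$, and $E[2^{-A}]=(1-p+\frac p2)^{n_b}$. In particular $0\le h_b\le1$, as $h_b=E[\min(1,2^{1-A})]$. Put $a_b=(1-\frac p2)^{n_b}$. Since $x^n-y^n\le n(x-y)$ for $0\le y\le x\le1$,
$$a_b^2-(1-p)^{n_b}=\Bigl(1-p+\frac{p^2}4\Bigr)^{n_b}-(1-p)^{n_b}\le\frac{n_bp^2}4 .$$
As $2a_b=1-(1-a_b)^2+a_b^2$, this gives
$$h_b\le1-(1-a_b)^2+\frac{n_bp^2}4 .\tag{9}$$
Summed over blocks, the error terms are $\frac{k_0p^2}4=\frac{7Mp}4=\frac1{16}$.

*All blocks.* Blocks are independent and use disjoint components, so the $k_0$ items fit with probability at most $\prod_bh_b$, and each factor is at most $1$.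

Suppose some $a_b\le\frac1{10}$. By (9) for this block, the fitting probability is at most $1-0.81+\frac1{16}<\frac12$.

Suppose all $a_b>\frac1{10}$. Since $a_b\le e^{-y_b/2}$, we get $y_b<2\ln10<5$. Since $e^{y_b/2}\ge1+\frac{y_b}2$,
$$1-a_b\ge1-\frac1{1+y_b/2}=\frac{y_b}{2+y_b}\ge\frac{y_b}7 .$$
By Cauchy–Schwarz and $M^2\ge N$,
$$\sum_b(1-a_b)^2\ge\frac1{49}\sum_by_b^2\ge\frac1{49}\cdot\frac{(7M)^2}N\ge1 .$$
By (9) and $1+x\le e^x$, the fitting probability is at most
$$\exp\Bigl(-\sum_b(1-a_b)^2+\frac{k_0p^2}4\Bigr)\le e^{-15/16}<\frac12 .$$

**Step 6. Bounding every order.** Step 5 handles one batch of $k_0$ items, and we chain batches. Cut any order into consecutive chunks of $k_0$ items (the last one may be shorter). If the first $mk_0$ items fit, each of the $m$ full chunks fits by itself. Different chunks consist of different items, so these events are independent, and the first $mk_0$ items fit with probability at most $2^{-m}$. In (1), each of the at most $k_0$ terms with $mk_0<k\le(m+1)k_0$ is at most $2^{-m}$. Therefore, for every $K$,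
$$NONADAPT\le\sum_{m\ge0}k_02^{-m}=2k_0=\frac{14M}p .\tag{10}$$
It is positive, since every single item fits.

**Step 7. The ratio.** Divide (8) by (10). The factors $\frac1p$ cancel, and for every $K$ we get $g_\delta(d)\ge\frac{NL}{14M}\bigl(1-(1-p)^K\bigr)$, where $N,L,M,p$ do not depend on $K$. Letting $K\to\infty$ and using $M\le2\sqrt N$, $L\ge\frac1{2\delta}$ and $\sqrt N\ge\frac{\sqrt{d\delta}}2$,
$$g_\delta(d)\ge\frac{NL}{14M}\ge\frac{L\sqrt N}{28}\ge\frac1{28}\cdot\frac1{2\delta}\cdot\frac{\sqrt{d\delta}}2=\frac1{112}\sqrt{d/\delta}\ge\frac1{112}\min\{d,\sqrt{d/\delta}\}.$$
Together with Step 1 this is the lower bound of Theorem 2. $\blacksquare$
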